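# Union-closed families whose width exceeds every frequency

## Width against frequency: the theorems

**Theorem 1.** There is a union-closed family $\mathcal F$ on $240$ elements with
$$w(\mathcal F)\ \ge\ 4800\qquad\text{and}\qquad \max_x|\mathcal F_x|\ \le\ 4727 .$$

Two refinements say how far the failure reaches.

**Theorem 2.** (a) If $\mathcal F$ is union-closed and has no chain of $5$ distinct sets, then $\max_x|\mathcal F_x|\ge w(\mathcal F)$. (b) For every $h\ge5$ there is a union-closed family of height exactly $h$ with $\max_x|\mathcal F_x|<w(\mathcal F)$.

**Theorem 3.** (a) For every $\varepsilon>0$ there is a union-closed family with $\max_x|\mathcal F_x|<(\frac12+\varepsilon)\,w(\mathcal F)$. (b) If Frankl's conjecture holds (every union-closed family with a nonempty member has an element in at least half of its members), then $\max_x|\mathcal F_x|>\frac12w(\mathcal F)$ for every union-closed $\mathcal F$. Consequently $\inf_{\mathcal F}\max_x|\mathcal F_x|/w(\mathcal F)=\frac12$, and the infimum is not attained. Unconditionally, this infimum lies in $[\frac{3-\sqrt5}2,\frac12]$.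

Now the vocabulary. A *set family* $\mathcal F$ is a finite collection of distinct sets. Its union is the ground set, which up to renaming is $[k]=\{1,\dots,k\}$ with $k\ge1$; so $\mathcal F$ has at least one nonempty member, and every element of $[k]$ is used. The empty set may or may not belong to $\mathcal F$.

**Definition (union-closed).** $\mathcal F$ is *union-closed* (UC) if $S_1\cup S_2\in\mathcal F$ whenever $S_1,S_2\in\mathcal F$.

**Definition (frequency).** For an element $x$, $\mathcal F_x=\{S\in\mathcal F:x\in S\}$. The *frequency* of $x$ is $|\mathcal F_x|$.

**Definition (width, height).** Order $\mathcal F$ by inclusion. An *antichain* is a collection of members none of which contains another, and the *width* $w(\mathcal F)$ is the largest size of an antichain. A *chain* is a collection of members any two of which are comparable, and the *height* is the largest size of a chain.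

For instance, $\mathcal F=\{\{1\},\{2\},\{1,2\}\}$ is UC, both frequencies are $2$, the width is $2$ (take $\{1\},\{2\}$), and the height is $2$.

The question comes from "Frankl's Conjecture", https://github.com/flippenc/Presentations. It is to prove or disprove the *Width Conjecture*: for any UC family, $\max_x|\mathcal F_x|\ge w(\mathcal F)$. In words: in a UC family, is some element at least as frequent as the family is wide? Theorem 1 says no. Theorem 2 says that the answer is yes for height at most $4$ and that no larger height is safe. Theorem 3 says that the inequality can fail by a factor arbitrarily close to $2$ and that, if Frankl's conjecture is true, it never fails by a factor of $2$ or more.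

## Chains, power sets, and height two

If $w(\mathcal F)=1$, any element of any nonempty member has frequency at least $1$, so the inequality holds.

For the power set of $[k]$ every frequency is $2^{k-1}$. Pair each $S\subseteq[k-1]$ with $S\cup\{k\}$. An antichain contains at most one set from each of these $2^{k-1}$ pairs, so the width is at most $2^{k-1}$.

Now let $\mathcal F$ have height at most $2$, and let $A=\{A_1,\dots,A_m\}$ be a maximum antichain with $m\ge2$. Let $U=A_1\cup\dots\cup A_m\in\mathcal F$. For $i\ne j$ we have $A_i\subsetneq A_i\cup A_j\subseteq U$, and since there is no chain of three sets, $A_i\cup A_j=U$. So an element $x\in U$ is missing from at most one $A_i$. It lies in at least $m-1$ members of $A$ and also in $U\notin A$, hence $|\mathcal F_x|\ge m$.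

The last argument suggests a plan in general. Fix $x$ and a maximum antichain $A$. The members of $A$ missing $x$ have to be compensated by members of $\mathcal F\setminus A$ containing $x$, so one would like an injection from the former to the latter. The obvious candidate is $S\mapsto S\cup Y$ with $Y\ni x$ in $A$. The union does contain $x$, and it lies in $\mathcal F\setminus A$, because it properly contains $Y$. But nothing makes the map injective: many sets $S$ may have the same union with $Y$. A counterexample should therefore have a large antichain with *few* unions, while every element is *missing* from many members of the antichain. "Missing" and "union" are awkward to picture, so we take complements.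

## Unions become intersections

The purpose of this section is one counting formula on which everything rests.

**Lemma 4.** Let $V$ be a finite set and $\mathcal B$ an antichain of $m\ge2$ subsets of $V$, called *blocks*, such that no point of $V$ lies in all blocks. Let $I$ be the family of all intersections of nonempty subcollections of $\mathcal B$, let $\deg(x)=|\{T\in I:x\in T\}|$, and let $\mathcal F=\{V\setminus T:T\in I\}$. Then $\mathcal F$ is a UC family with ground set $V$, $w(\mathcal F)\ge m$, and
$$|\mathcal F_x|=|I|-\deg(x)\qquad(x\in V).\tag{1}$$
If $\mathcal L$ is a family with $I\subseteq\mathcal B\cup\mathcal L$, then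
$$|\mathcal F_x|\ \le\ m+|\mathcal L|-\#\{B\in\mathcal B:x\in B\}\qquad(x\in V).\tag{2}$$

*Proof.* The intersection of two members of $I$ is in $I$, so the union of two complements is a complement of a member of $I$, and $\mathcal F$ is UC. Since $\bigcap\mathcal B=\emptyset$ is in $I$, the set $V$ is in $\mathcal F$, so the union of $\mathcal F$ is $V$ (nonempty, as $m\ge2$). The $m$ sets $V\setminus B$ form an antichain in $\mathcal F$. A set $V\setminus T$ contains $x$ exactly when $x\notin T$, which gives (1). Finally, the members of $I$ missing $x$ are blocks missing $x$, of which there are $m-\#\{B\in\mathcal B:x\in B\}$, or members of $\mathcal L$, of which there are at most $|\mathcal L|$. This is (2). $\blacksquare$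

Example: $V=\{1,2,3\}$ with blocks $\{1,2\},\{1,3\},\{2,3\}$. Then $I$ consists of the blocks, the three singletons and $\emptyset$, so $|I|=7$ and $\deg(x)=3$. The family $\mathcal F$ consists of all nonempty subsets of $V$, and each frequency is $4=7-3$.

Writing $N=|I\setminus\mathcal B|$, (1) reads $|\mathcal F_x|=m+N-\deg(x)$. So every frequency is below $m$ exactly when, for every point $x$, the number of blocks *through* $x$ exceeds the number of non-block intersections *missing* $x$. We want many blocks, few intersections, and every point in a fixed proportion of the blocks.

## Grids, and why one or two classes fall short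

Let $n\ge2$ be even. Many blocks with few intersections are easy to get. Take points $p_1,\dots,p_n,q_1,\dots,q_n$ and blocks $\{p_i,q_j\}$. There are $n^2$ blocks, and the other intersections are $\emptyset$ and the $2n$ singletons. But each point lies in only $n$ blocks, and $|\mathcal F_x|=(n^2+2n+1)-(n+1)=n^2+n$.

To raise degrees, add two disjoint $n$-point sets $E_0,E_1$ and use the blocks $\{p_i,q_j\}\cup E_{(i+j)\bmod 2}$. A point of $E_0\cup E_1$ is now in $n^2/2$ blocks. But $p_1$ is still in only $n$ blocks, while all $2n-1$ singletons $\{p_i\}$ $(i\ne1)$ and $\{q_j\}$ are intersections missing it (for example $\{p_i\}$ is the intersection of the blocks of $(i,1)$ and $(i,2)$, which have different parity). So $|\mathcal F_{p_1}|\ge n^2-n+2n-1\ge n^2$.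

The grid points must therefore also serve as points of the large sets of other blocks. Try two classes. Class $c\in\{0,1\}$ consists of two $n$-point parts $P_c,Q_c$, and a block of index $c$ is $e\cup h$, where $h$ takes one point from each part of class $c$ and $e$ is one of the two parts of the *other* class, chosen by parity. There are $2n^2$ blocks, and every point lies in $n^2/2+n$ of them. However, take a block $e\cup h$ of index $0$ and a block $e'\cup h'$ of index $1$. Then $e,h'$ lie in class $1$ and $h,e'$ in class $0$, and
$$(e\cup h)\cap(e'\cup h')=(h\cap e')\cup(h'\cap e)$$
has one point in each class. Every pair $\{x,y\}$ with $x$ in class $0$ and $y$ in class $1$ arises in this way: choose $h\ni x$ with the parity for which $e\ni y$, and $h'\ni y$ with the parity for which $e'\ni x$. That makes $4n^2$ intersections of size $2$. Counting the blocks and the pairs missing $x$,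
$$|\mathcal F_x|\ \ge\ 2n^2-\tfrac{n^2}2-n+(4n^2-2n)\ \ge\ 2n^2 .$$
The approach stops exactly here: two blocks of different index meet in *two* places, and two free points already give quadratically many intersections. We need two blocks of different index to meet in only one place, and a cycle of three classes achieves this.

## Three classes in a cycle: proof of Theorem 1

**Construction.** Let $n$ be even. For $c\in\mathbb Z_3$ let $P_c=\{p_{c,1},\dots,p_{c,n}\}$ and $Q_c=\{q_{c,1},\dots,q_{c,n}\}$. These six *parts* are pairwise disjoint with union $V$, so $|V|=6n$, and $P_c\cup Q_c$ is *class* $c$. For $c\in\mathbb Z_3$ and $i,j\in[n]$ let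
$$B_{c,i,j}=e\cup h,\qquad h=\{p_{c,i},q_{c,j}\},\qquad e=\begin{cases}P_{c-1}&\text{if } i+j\text{ is even},\\ Q_{c-1}&\text{if } i+j\text{ is odd}.\end{cases}$$
We call $c$ the *index* of the block. So $e$ is a part in class $c-1$, $h$ has one point in each part of class $c$, and the block misses class $c+1$.

**Step 1: the blocks satisfy the hypotheses of Lemma 4.** In class $c-1$ the block meets one part in all its $n\ge2$ points and the other part in none, and in class $c+1$ it has no points. So $c$ is the only class in which the block has exactly one point of each part, and $h$ is its trace there. Hence the block determines $(c,i,j)$, and there are $3n^2$ distinct blocks. All have size $n+2$, so they form an antichain. A point of class $c$ is in no block of index $c-1$ (such a block lives in classes $c-2=c+1$ and $c-1$), so no point is in all blocks.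

**Step 2: there are few intersections.** Let $\mathcal L$ consist of $\emptyset$, the $6n$ singletons, the $6$ parts, and the sets $e\cup\{y\}$ where $e$ is a part in class $c-1$ and $y$ is a point of class $c$, for $c\in\mathbb Z_3$. For each $c$ there are $2$ choices of $e$ and $2n$ of $y$, so there are $12n$ sets of the last kind, and $|\mathcal L|=18n+7$. We claim that $I\subseteq\mathcal B\cup\mathcal L$. Building an intersection of distinct blocks one block at a time, we see that it suffices to show (i) $B\cap B'\in\mathcal L$ for distinct blocks $B,B'$, and (ii) $S\cap B\in\mathcal L$ for $S\in\mathcal L$ and a block $B$.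

For (i), let $B=e\cup h$ and $B'=e'\cup h'$. Suppose first that they have the same index $c$. Since $h$ determines the block once $c$ is fixed, $h\ne h'$, so $|h\cap h'|\le1$. If $e=e'$, then $B\cap B'=e\cup(h\cap h')$ is a part or a part plus one point of the next class, so it is in $\mathcal L$. If $e\ne e'$, then $e$ and $e'$ are disjoint and $B\cap B'=h\cap h'$ has at most one point.

Suppose the indices differ. In $\mathbb Z_3$ we may name them so that $B$ has index $c$ and $B'$ has index $c+1$. Then $e,h,e',h'$ lie in classes $c-1,\,c,\,c,\,c+1$ respectively, and $c-1\ne c+1$ in $\mathbb Z_3$. So $B\cap B'=h\cap e'$, which has only one point, because $h$ has one point in each part of class $c$.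

For (ii), the cases $S=\emptyset$ and $S$ a singleton are clear. Let $B=e\cup h$ have index $d$. If $S$ is a part and $e=S$, then $S\cap B=S$. If $S$ is a part and $e\ne S$, then $S\cap B= h\cap S$ has at most one point. Now let $S=e_0\cup\{y\}$ with $e_0$ a part in class $c-1$ and $y$ in class $c$.

- If $d=c$, then $e,e_0$ lie in class $c-1$ and $h,y$ in class $c$, so $S\cap B=(e_0\cap e)\cup(\{y\}\cap h)$ with $e_0\cap e\in\{e_0,\emptyset\}$. All four possible outcomes are in $\mathcal L$.
- If $d=c+1$, then $e,h$ lie in classes $c,c+1$, neither of which is $c-1$, so $S\cap B\subseteq\{y\}$.
- If $d=c-1$, then $e,h$ lie in classes $c-2=c+1$ and $c-1$, so $y\notin B$ and $S\cap B=e_0\cap h$ has at most one point.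

This proves the claim.

**Step 3: every point is in many blocks.** A point $x$ lies in some part $e$, say in class $c-1$. The blocks with first component $e$ are the $B_{c,i,j}$ with $i+j$ of one fixed parity, and since $n$ is even there are exactly $n^2/2$ of them. By (2),
$$|\mathcal F_x|\ \le\ 3n^2+18n+7-\tfrac{n^2}2\quad\text{for all }x,\qquad w(\mathcal F)\ \ge\ 3n^2 .\tag{3}$$
For $n=40$ there are $240$ points, and $|\mathcal F_x|\le4800+727-800=4727<4800\le w(\mathcal F)$. This proves Theorem 1, and the Width Conjecture is false. $\blacksquare$

The bound in (3) is below $3n^2$ exactly when $n^2/2>18n+7$. For even $n$ this means $n\ge38$, since $648<655$ at $n=36$ and $722>691$ at $n=38$.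

## Failure at every height from five on: proof of Theorem 2(b)

Take $\mathcal F$ from the previous section with $n\ge38$ even, so that the conjecture fails for it.

**Step 1: this family has height exactly $5$.** Complementation turns chains of $I$ into chains of $\mathcal F$ of the same size. Members of $I$ have sizes in $\{0,1,n,n+1,n+2\}$, and the members of a chain have different sizes, so the height is at most $5$. It is not at most $4$, because Theorem 2(a), whose proof in the next section does not use (b), would then say that the conjecture holds for $\mathcal F$.

The chain can also be exhibited. Let $e$ be a part of class $c-1$, let $x\in e$, and let $y=p_{c,i}$. Choose two indices $j\ne j'$ of the parity for which $B_{c,i,j}$ and $B_{c,i,j'}$ have first component $e$. These two blocks meet in $e\cup\{y\}$. Two blocks with the same first component $e$ and disjoint second components meet in $e$. A block of index $c-1$ with $x\in h$ and a block of index $c$ with first component $e$ meet in $\{x\}$, by the case of different indices in (i). So $\emptyset\subsetneq\{x\}\subsetneq e\subsetneq e\cup\{y\}\subsetneq B_{c,i,j}$ is a $5$-chain in $I$.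

**Step 2: reach height $5+r$ by stacking sets on top.** Let $r\ge1$. Add new elements $z_1,\dots,z_r$ and the sets $V\cup\{z_1,\dots,z_i\}$ for $1\le i\le r$. The set $V$ is the largest member of $\mathcal F$. So the union of a new set with an old one is the new set, and the union of two new sets is the larger one; the new family is UC. A chain has at most $5$ old and $r$ new members, and a $5$-chain of old sets followed by all new sets is a chain, so the height is exactly $5+r$. The width is still at least $3n^2$. By (3), a point of $V$ has frequency at most
$$3n^2-\bigl(\tfrac{n^2}2-18n-7\bigr)+r ,$$
and each $z_i$ has frequency at most $r$. Both are less than $3n^2$ once $n$ is large. $\blacksquare$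

## Atoms, lines and stars: proof of Theorem 2(a)

Let $\mathcal F$ be UC with ground set $[k]$ and without a chain of $5$ sets. Let $A\subseteq\mathcal F$ be an antichain with $|A|=m=w(\mathcal F)$. The case $m=1$ is done, so let $m\ge2$.

**Setup: pass to complements and assume the contrary.** Let $\mathcal B=\{[k]\setminus S:S\in A\}$ be the set of blocks and $I$ the family of intersections of nonempty subcollections of $\mathcal B$. Put $L=I\setminus\mathcal B$, $N=|L|$ and $\deg(x)=|\{T\in I:x\in T\}|$. The complement of a member of $I$ is a union of members of $A$, so it is in $\mathcal F$. Hence $I$ has no chain of $5$ sets, and counting only these members of $\mathcal F$,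
$$|\mathcal F_x|\ \ge\ |I|-\deg(x)=m+N-\deg(x).$$
So it suffices to find $x\in[k]$ with $\deg(x)\le N$. Suppose, for a contradiction, that
$$\deg(x)\ \ge\ N+1\qquad\text{for all }x\in[k].\tag{4}$$

Five facts will be used constantly.

1. A member of $I$ properly contained in a block is not a block, since blocks form an antichain; so it is in $L$. In particular, the intersection of two distinct blocks is in $L$.
2. Every member of $L$ is an intersection of at least two blocks, so it is contained in at least two blocks, properly since it is not a block.
3. Put $0=\bigcap\mathcal B$. As $m\ge2$, the set $0$ is properly contained in a block, so $0\in L$ and $N\ge1$. (The set $0$ may be nonempty.) Every member of $I$ contains $0$.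
4. By (4) every point lies in some block. The set $V'=[k]\setminus0$ is nonempty, since otherwise all blocks would equal $[k]$.
5. For $x\in V'$ let $T_x$ be the intersection of all blocks containing $x$. It is the smallest member of $I$ containing $x$, and for $T\in I$ we have $x\in T$ if and only if $T\supseteq T_x$. Since $x\notin0$, we have $T_x\ne0$.

**Step 1: $T_x\in L$ for every $x\in V'$.** This says that no point determines a block. If $x$ were in only one block, then by fact 2 no member of $L$ would contain $x$, so $\deg(x)=1\le N$, against (4). So $x$ is in two distinct blocks, $T_x$ is contained in their intersection, and fact 1 gives $T_x\in L$.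

**Step 2: no $T_x$ $(x\in V')$ is maximal in $L$.** This makes room for one more level above each $T_x$. Suppose $p=T_x$ is maximal in $L$, and let $a_1,\dots,a_d$ be the blocks containing $x$; they all contain $p$. For $i\ne j$ we have $p\subseteq a_i\cap a_j\in L$, so $a_i\cap a_j=p$. Since $p$ is not a block, pick $y_i\in a_i\setminus p$ for each $i$. As $0\subseteq p$, we have $y_i\in V'$, so $T_{y_i}\in L$ by Step 1. Also $T_{y_i}\subseteq a_i$, and $T_{y_i}\not\subseteq p$ because $y_i\in T_{y_i}$. If $T_{y_i}=T_{y_j}$ with $i\ne j$, then $y_i\in T_{y_j}\subseteq a_j$, so $y_i\in a_i\cap a_j=p$, which is false. So the $T_{y_i}$ are $d$ distinct members of $L$. None of them is contained in $p$, so they differ from $p$ and from $0$. Since also $p\ne0$, we get $d+2\le N$. A member of $L$ containing $x$ contains $p$, so by maximality it is $p$. Hence $\deg(x)=d+1\le N-1$, against (4).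

**Step 3: the members of $L$ are $0$, atoms and lines.** Here the height enters. Let $x\in V'$. By Step 2 there is $M\in L$ with $T_x\subsetneq M$, and by fact 2 there is a block $a\supsetneq M$:
$$0\subsetneq T_x\subsetneq M\subsetneq a .$$
There is no $5$-chain, so no member of $I$ lies strictly between $0$ and $T_x$. Let $P=\{T_x:x\in V'\}$ be the set of these *atoms*. Two distinct atoms are incomparable, and their intersection, a member of $I$ properly contained in each, equals $0$. For $T\in I$ put $P(T)=\{p\in P:p\subseteq T\}$. Every $x\in T\setminus0$ has $T_x\subseteq T$, so $T=0\cup\bigcup P(T)$. Hence $T\mapsto P(T)$ is injective. Clearly $P(T\cap T')=P(T)\cap P(T')$. We write $p\in T$ for $p\in P(T)$, and treat members of $I$ as sets of atoms.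

The only $T\in I$ with $P(T)=\emptyset$ is $0$, and the only one with $P(T)=\{p\}$ is $p$. All of these are in $L$. Call $M\in L$ a *line* if $|P(M)|\ge2$. With $v=|P|\ge1$ and $\ell$ the number of lines,
$$N=1+v+\ell.\tag{5}$$

*Lines are maximal in $L$.* If $M\subsetneq M'$ with $M$ a line, $M'\in L$ and $p\in M$, then $0\subsetneq p\subsetneq M\subsetneq M'\subsetneq(\text{a block})$ is a $5$-chain.

*Two distinct lines share at most one atom.* Their intersection is in $L$ and is properly contained in at least one of the two lines. If it had two atoms it would be a line that is not maximal.

For $p\in P$ let $d(p)$ and $r(p)$ be the numbers of blocks and of lines containing $p$. If $T_x=p$, the members of $I$ containing $x$ are the $d(p)$ blocks, $p$ itself, and the $r(p)$ lines. So $\deg(x)=d(p)+1+r(p)$, and (4) and (5) give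
$$d(p)\ \ge\ v+\ell+1-r(p)\qquad\text{for all }p\in P.\tag{6}$$

Call distinct $p,q\in P$ *collinear* if some line contains both. That line is unique, and we denote it by $pq$. Three rules follow.

- (α) If distinct $p,q$ lie in two distinct blocks $a,a'$, then $a\cap a'\in L$ has at least two atoms, so it is a line. So $p,q$ are collinear and $a\cap a'=pq$. In particular, non-collinear atoms lie together in at most one block.
- (β) If a block $a$ contains collinear $p,q$, then $pq\subseteq a$. Indeed $pq$ lies in at least two blocks by fact 2, hence in a block $b\ne a$, and $a\cap b=pq$ by (α).
- (γ) For a block $a$, the set $P(a)$ is neither $\{p\}$ with $p\in P$ nor $P(M)$ with $M$ a line. By injectivity, $a$ would otherwise equal $p$ or $M$, but $a\notin L$.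

*A picture to keep in mind.* Let the points be $\mathbb Z_5$ and the blocks $\{i-1,i,i+1\}$, $i\in\mathbb Z_5$. Blocks with consecutive centres meet in $\{i,i+1\}$, blocks with centres $i$ and $i+2$ meet in $\{i+1\}$, and $\emptyset$ is the intersection of all blocks. So $0=\emptyset$, the atoms are the five singletons, the lines are the five sets $\{i,i+1\}$, and $v=\ell=5$, $N=11$. Each point has $d=3$ and $r=2$, so its degree is $6\le11$. Thus (4) fails, as it must, but the structure of Step 3 is present. Points at distance $2$ on the cycle are not collinear.

**Step 4: count the blocks through an atom $p$.** The purpose is an upper bound on $d(p)$ to set against (6). Let $u(p)\le v-1$ be the number of $q\in P$, $q\ne p$, not collinear with $p$. A first count runs as follows: a block through $p$ that contains an atom not collinear with $p$ is determined by that atom, so there are at most $u(p)$ of these; a block through $p$ that contains a line avoiding $p$ is determined by that line, as we check below, so there are at most $\ell-r(p)$ of these. If these were all, we would have $d(p)\le v-1+\ell-r(p)$, contradicting (6). But there can be blocks of neither kind. In the $\mathbb Z_5$ picture, the block $\{i-1,i,i+1\}$ is of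 neither kind for $p=i$: both other atoms are collinear with $i$, and both its lines pass through $i$. With this count, (6) shows only that every atom has such exceptional blocks, and no contradiction appears at a single atom. The way past this point is to save something in the second count and to compare the savings with the exceptional blocks over all atoms at once.

So let $\ell'(p)$ be the number of lines $M\not\ni p$ that contain some $q$ not collinear with $p$. Split the blocks containing $p$ into three types.

- *Type 1:* blocks containing some $q\ne p$ not collinear with $p$. By (α), such a $q$ lies with $p$ in only one block. So there are at most $u(p)$ blocks of this type.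
- *Type 2:* blocks not of type 1 that contain a line $M\not\ni p$. Since the block is not of type 1, all atoms of $M$ are collinear with $p$, so $M$ is one of the $\ell-r(p)-\ell'(p)$ lines avoiding $p$ and not counted by $\ell'(p)$. Moreover, $M$ determines the block: if distinct blocks $a,a'$ both contain $p$ and $M$, then $a\cap a'\in L$ is a line containing $M$, so it equals $M$ by maximality, and $p\in M$, a contradiction. So there are at most $\ell-r(p)-\ell'(p)$ blocks of this type.
- *Type 3, stars centred at $p$:* all other blocks containing $p$. In such a block all atoms other than $p$ are collinear with $p$, and no line contained in the block avoids $p$. Let $\sigma(p)$ be their number.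

Thus $d(p)\le u(p)+\ell-r(p)-\ell'(p)+\sigma(p)$. Together with (6) and $u(p)\le v-1$,
$$\sigma(p)\ \ge\ v+1-u(p)+\ell'(p)\ >\ \ell'(p)\qquad\text{for all }p\in P.\tag{7}$$

In the $\mathbb Z_5$ picture, the point $0$ has $u=2$ (the points $2,3$). The lines avoiding it, $\{1,2\},\{2,3\},\{3,4\}$, all contain $2$ or $3$, so $\ell'=3$. Of the three blocks through $0$, two are of type 1 and one is a star: $3=2+(5-2-3)+1$.

**Step 5: there are too few stars.** We show that $\sum_p\sigma(p)\le\sum_p\ell'(p)$, by letting each star point to a pair counted on the right. Let $a$ be a star centred at $p$.

*The star contains two lines through $p$.* By (γ), $P(a)\ne\{p\}$, so $a$ contains some $q\ne p$. It is collinear with $p$, and $L_1=pq\subseteq a$ by (β). By (γ), $P(a)\ne P(L_1)$, so $a$ contains an atom $q'\notin L_1$. It is collinear with $p$, and $L_2=pq'\subseteq a$ by (β), with $L_2\ne L_1$. The lines $L_1$ and $L_2$ share only the atom $p$.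

*The centre is unique.* Let $q\in P(a)$, $q\ne p$. One of $L_1,L_2$ differs from the line $pq$. That line contains $p$, so it cannot contain $q$ as well. So $a$ contains a line avoiding $q$, and $a$ is not a star centred at $q$. Hence $\sum_p\sigma(p)$ is the number of blocks that are stars.

*Two atoms on different lines of a star are not collinear.* Pick $q_1\in P(L_1)\setminus\{p\}$ and $z\in P(L_2)\setminus\{p\}$. They are distinct, since $L_1,L_2$ share only $p$. Suppose they are collinear. By (β), $q_1z\subseteq a$. If $p\in q_1z$, then $q_1z$ contains $p$ and $q_1$, so $q_1z=L_1$, and $z$ would be a second common atom of $L_1$ and $L_2$, which is impossible. So $q_1z$ is a line in $a$ avoiding $p$, contradicting that $a$ is a star centred at $p$.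

*The pairs.* So $L_2$ is a line avoiding $q_1$ that contains the atom $z$, which is not collinear with $q_1$. In other words, $L_2$ is one of the lines counted by $\ell'(q_1)$. Choose for each star $a$ one such pair $(q_1,L_2)$. Distinct stars receive distinct pairs: if two distinct blocks both contained $q_1$ and $L_2$, they would both contain the non-collinear atoms $q_1$ and $z$, against (α). Therefore
$$\sum_{p\in P}\sigma(p)\ \le\ \sum_{q\in P}\ell'(q),$$
while summing (7) over the nonempty set $P$ gives the strict opposite inequality. This contradiction proves Theorem 2(a). $\blacksquare$

In the $\mathbb Z_5$ picture, the star $\{i-1,i,i+1\}$ can be sent to $(i-1,\{i,i+1\})$, and the inequality reads $5\le15$.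

In the family of Theorem 1 the argument breaks at Step 3. The chain $\emptyset\subsetneq\{x\}\subsetneq e\subsetneq e\cup\{y\}\subsetneq B$ shows that the part $e$, a member of $L$ with many atoms, is not maximal in $L$.

## Half the width: proof of Theorem 3(b)

**Step 1: a most frequent element gives a bound in terms of the width.** If $w(\mathcal F)=1$, then $\max_x|\mathcal F_x|\ge1$, so the ratio of maximal frequency to width is at least $1$. Let $w=w(\mathcal F)\ge2$. The union of a maximum antichain belongs to $\mathcal F$. It is not in the antichain, since it contains all the other members. So $|\mathcal F|\ge w+1$, and an element lying in at least $c|\mathcal F|$ members, $c>0$, has frequency at least $c(w+1)>c\,w$.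

**Step 2: insert a value of $c$.** Frankl's conjecture is the statement that $c=\frac12$ is always available, and this gives $\max_x|\mathcal F_x|>\frac12w(\mathcal F)$. Unconditionally, we may take $c=\frac{3-\sqrt5}2$. This is the theorem of R. Alweiss, B. Huang and M. Sellke, *Improved lower bound for Frankl's union-closed sets conjecture*, Electron. J. Combin. 31(3) (2024): every finite UC family other than $\{\emptyset\}$ has an element in at least a $\frac{3-\sqrt5}2$ fraction of its members.

**Step 3: combine with Theorem 3(a).** Part (a), proved in the next section, bounds the infimum of $\max_x|\mathcal F_x|/w(\mathcal F)$ by $\frac12$ from above. With Step 2, the infimum lies in $[\frac{3-\sqrt5}2,\frac12]$ unconditionally. Under Frankl's conjecture it is $\frac12$, and the strict inequality shows that it is not attained. $\blacksquare$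

The theorem of Alweiss, Huang and Sellke is the only cited result, and it is used only for the unconditional lower bound. The arguments of these notes do not determine unconditionally whether $\max_x|\mathcal F_x|\ge\frac12w(\mathcal F)$ always holds.

## Loose points and full cells: proof of Theorem 3(a)

In (3) the ratio tends to $\frac56$, because we used only that a point lies in a sixth of the blocks: for one of the three indices it can lie in the set $e$, and then it does for half of the blocks. To reach $\frac12$ we want a point to lie in the large set of nearly half of the blocks, for *every* index other than its own class. But then two blocks of different index meet in two places again, $h\cap e'$ and $h'\cap e$, which is what broke the two-class attempt.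

Let us look at that failure quantitatively. Suppose $h$ has $k$ points, one from each of $k$ cells of size $n$. Then there are about $n^k$ blocks per index. An intersection made of whole cells plus at most $k-1$ loose points is one of only $O(n^{k-1})$ sets, if the number of cells is fixed. So two places are harmless as long as $|h\cap e'|+|h'\cap e|\le k-1$. In the two-class attempt $k=2$, and the large sets cover exactly half of the cells of a class, so the sum is $1+1=k$: one too many. Covering slightly less than half of the cells repairs the case of two indices. For $r\ge2$ indices we shall arrange that the coverings behave independently, so that the number of loose points is less than $r\cdot k/2^{r-1}\le k$.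

**Construction.** Let $l\ge1$, $\kappa=2l+1$, $C\ge2$, $k=\kappa^C$, and let $n\ge2$ be a multiple of $\kappa$. The points are the triples $(c,q,i)$ with $c\in[C]$, $q=(q_1,\dots,q_C)\in\mathbb Z_\kappa^C$ and $i\in\mathbb Z_n$. The *cell* $V_{c,q}$ is $\{(c,q,i):i\in\mathbb Z_n\}$, and the *class* $W_c$ is the union of its $k$ cells $V_{c,q}$. For $s\in\mathbb Z_\kappa$ let $S_s=\{s,s+1,\dots,s+l-1\}\subset\mathbb Z_\kappa$ and
$$E_{c,s}=\bigcup_{c'\ne c}\ \bigcup_{q:\,q_c\in S_s}V_{c',q}.$$
For $c\in[C]$ and a function $t:\mathbb Z_\kappa^C\to\mathbb Z_n$ let $h_{c,t}=\{(c,q,t(q)):q\in\mathbb Z_\kappa^C\}$, one point from each cell of $W_c$. Let $s(t)=\sum_qt(q)\bmod\kappa$, which is well defined because $\kappa\mid n$. The blocks are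
$$a_{c,t}=E_{c,s(t)}\cup h_{c,t}.$$

Small instance: $C=2$, $l=1$, $\kappa=3$, $k=9$, $n=3$. There are two classes of nine cells with three points each. The block $a_{1,t}$ takes one point from each of the nine cells of $W_1$, and those three full cells $V_{2,q}$ of $W_2$ for which $q_1=s(t)$. The block $a_{2,t}$ takes one point from each cell of $W_2$, and those full cells $V_{1,q}$ for which $q_2=s(t)$.

**Step 1: the blocks satisfy the hypotheses of Lemma 4.** The block $a_{c,t}$ meets $W_c$ in exactly one point of each cell, and it meets every other class in a nonempty union of whole cells. Cells have at least two points, so $c$ is determined by the block, and then so is $t$. Hence there are $m=Cn^k$ blocks. All have size $(C-1)\,l\,\kappa^{C-1}n+k$, so they form an antichain. No point is in all blocks: $(c,q,i)\notin a_{c,t}$ whenever $t(q)\ne i$, and such $t$ exist as $n\ge2$.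

**Step 2: every point is in nearly half of the blocks.** Fix $s\in\mathbb Z_\kappa$. Choose all values of $t$ but one freely. The last value must lie in a prescribed residue class modulo $\kappa$, so there are $n/\kappa$ choices for it. Thus exactly $n^k/\kappa$ functions $t$ have $s(t)=s$. A point $(c',q,i)$ lies in $a_{c,t}$ whenever $c\ne c'$ and $q_c\in S_{s(t)}$. For each of the $C-1$ indices $c\ne c'$, exactly $l$ values of $s$ satisfy $q_c\in S_s$, namely $q_c-l+1,\dots,q_c$. So each point lies in at least $(C-1)\,l\,n^k/\kappa$ blocks.

**Step 3: an intersection of at least two blocks is a union of cells plus at most $k-1$ points.** Let $X$ be a set of at least two distinct blocks, $T=\bigcap X$, and let $D$ be the set of indices $c$ of blocks $a_{c,t}$ in $X$. For $c\notin D$, each block in $X$ meets $W_c$ in a union of cells, so $T\cap W_c$ is a union of cells. It therefore suffices to show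
$$\sum_{c\in D}|T\cap W_c|\ \le\ k-1 .$$

If $D=\{c\}$, then $T\cap W_c$ is the intersection of at least two distinct sets $h_{c,t}$. Each of them has $k$ points, one per cell, so the intersection has at most $k-1$ points.

If $|D|=r\ge2$, choose one block $a_{c,t^c}\in X$ for each $c\in D$. For $c\in D$,
$$T\cap W_c\ \subseteq\ h_{c,t^c}\cap\bigcap_{c'\in D\setminus\{c\}}E_{c',s(t^{c'})},$$
and the right-hand side consists of the points $(c,q,t^c(q))$ with $q_{c'}\in S_{s(t^{c'})}$ for all $c'\in D\setminus\{c\}$. These are conditions on $r-1$ different coordinates of $q$, each allowing $l$ of $\kappa$ values. So the number of such points is $k(l/\kappa)^{r-1}$, which is less than $k\,2^{-(r-1)}$ because $l/\kappa=l/(2l+1)<\frac12$. Summing over the $r$ elements of $D$, we get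
$$\sum_{c\in D}|T\cap W_c|\ <\ \frac{k\,r}{2^{r-1}}\ \le\ k ,$$
since $r\le2^{r-1}$. The left-hand side is an integer, so it is at most $k-1$.

**Step 4: put the counts together.** There are $Ck$ cells and $Ckn$ points. There are $2^{Ck}$ unions of cells. A set of at most $k-1$ points can be listed as a $(k-1)$-tuple whose entries are points or a blank symbol, so there are at most $(1+Ckn)^{k-1}$ such sets. By Step 3, (2) applies with a family $\mathcal L$ of at most $2^{Ck}(1+Ckn)^{k-1}$ sets. Using Step 2 and $w(\mathcal F)\ge Cn^k$,
$$\frac{\max_x|\mathcal F_x|}{w(\mathcal F)}\ \le\ \frac{Cn^k-(C-1)\frac{l}{2l+1}n^k+2^{Ck}(1+Ckn)^{k-1}}{Cn^k}\ \le\ 1-\frac{C-1}{C}\cdot\frac{l}{2l+1}+\frac{2^{Ck}(2Ck)^{k-1}}{C}\cdot\frac1n ,$$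
where the last step uses $1+Ckn\le2Ckn$. Since $\frac{l}{2l+1}=\frac12-\frac1{4l+2}$,
$$1-\frac{C-1}{C}\cdot\frac{l}{2l+1}\ \le\ \frac12+\frac1{2C}+\frac1{4l+2}.$$
Given $\varepsilon>0$, first choose $C$ and $l$ so large that $\frac1{2C}+\frac1{4l+2}<\frac\varepsilon2$; this fixes $k$. Then choose a multiple $n$ of $\kappa$ so large that the term with $\frac1n$ is less than $\frac\varepsilon2$. The ratio is then less than $\frac12+\varepsilon$. $\blacksquare$
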